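
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Every braidor comes from a unique associator}


\begin{abstract}
A Drinfeld associator turns parenthesized braids into parenthesized chord diagrams. Restricted to braids in an annulus, it is described by a scalar $\mu$ and the image of one annular generator, encoded in a group element $B$. The pairs $(\mu,B)$ that satisfy the relations of the annular braid groups, with $B$ trivial in degree one, are called braidors. We prove that over every nonzero commutative $\mathbb Q$-algebra the resulting map from associators to braidors is a bijection. The proof is explicit: the first hexagon contains $B$ as a subword and can be solved for the associator, and the hexagons and the pentagon are then derived from the relations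 of the annular braid group on three strands. We also determine the solutions of the braidor equations without any condition in degree one.
\end{abstract}

\section{The question and the answer}

Fix a nonzero commutative associative $\mathbb Q$-algebra $A$. All Lie algebras are over $A$.

\subsection{Drinfeld--Kohno algebras and cabling}

For a finite set $L$ of labels let $\mathfrak t_L$ be the graded Lie algebra with generators $t_{ij}=t_{ji}$ ($i\ne j$ in $L$) of degree one and relations
\[
[t_{ij},t_{kl}]=0 \ \text{ if } \{i,j\}\cap\{k,l\}=\emptyset,\qquad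
[t_{ij},t_{ik}+t_{jk}]=0\ \text{ for distinct } i,j,k .
\]
Let $\widehat{\mathfrak t}_L$ be its degree completion and $\exp\widehat{\mathfrak t}_L$ the group of formal exponentials $e^x$, multiplied by the Baker--Campbell--Hausdorff (BCH) formula. One should think of $t_{ij}$ as the infinitesimal form of a full turn of strands $i$ and $j$ around each other. Recall that $e^ye^xe^{-y}=\exp(e^{\operatorname{ad}y}x)$, and that the degree-one part of $\log$ is a homomorphism from $\exp\widehat{\mathfrak t}_L$ to the additive group $(\mathfrak t_L)_1$. Its kernel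
\[
E_L=\{e^x : x \text{ of degree}\ge2\}
\]
is a normal subgroup. Since the relations start in degree two, the $t_{ij}$ form a basis of $(\mathfrak t_L)_1$.

For disjoint nonempty subsets $I,J$ of $L$ (``blocks'') and a fixed $\mu\in A$ put
\[
t_{I,J}=\sum_{i\in I,\,j\in J}t_{ij},\quad e_{I,J}=e^{\mu t_{I,J}/2},\quad
c_I=\sum_{\{i,j\}\subset I}t_{ij},\quad z_I=e^{\mu c_I/2}.
\]
Singletons are written by their element and unions by juxtaposition, and $e_{ij}=e_{i,j}$. For example, $e_{01,2}=e^{\mu(t_{02}+t_{12})/2}$.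

If $\varphi\in\exp\widehat{\mathfrak t}_{\{a,b,c\}}$ and $I,J,K\subset L$ are disjoint blocks, the \emph{cabling} $\varphi^{I,J,K}\in\exp\widehat{\mathfrak t}_L$ is the image of $\varphi$ under the Lie map $t_{ab}\mapsto t_{I,J}$, $t_{ac}\mapsto t_{I,K}$, $t_{bc}\mapsto t_{J,K}$ (Lemma~\ref{lem:cable} checks that this is a Lie map). Thus $\varphi^{01,2,3}$ sends $t_{ab},t_{ac},t_{bc}$ to $t_{02}+t_{12}$, $t_{03}+t_{13}$, $t_{23}$. The same notation and terminology are used for any number of slots, and also for the Lie maps themselves. A permutation of $L$ acts on $\mathfrak t_L$ by $\pi(t_{ij})=t_{\pi(i)\pi(j)}$, and $\pi(\varphi^{I,J,K})=\varphi^{\pi(I),\pi(J),\pi(K)}$.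

Let $\mathfrak t_{n+1}=\mathfrak t_{\{0,\dots,n\}}$, let $S_n$ permute $\{1,\dots,n\}$ and fix $0$, and let
\[
G_n=\exp\widehat{\mathfrak t}_{n+1}\rtimes S_n,\qquad (x\,\pi)(y\,\rho)=x\,\pi(y)\,\pi\rho,\qquad (\pi\rho)(i)=\pi(\rho(i)).
\]
We write $\operatorname{Ad}(g)h=ghg^{-1}$ in such groups, and also $\operatorname{Ad}(e^y\pi)x=e^{\operatorname{ad}y}\pi(x)$ for $x\in\widehat{\mathfrak t}_{n+1}$; a group element $g$ and a Lie element $x$ \emph{commute} if $\operatorname{Ad}(g)x=x$.

\subsection{Associators and braidors}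

Let $\mathbf{PaB}$ and $\mathbf{PaCD}$ be the operads of parenthesized braids and of parenthesized chord diagrams over $A$, with completions denoted by hats. By the standard correspondence, an operad isomorphism $Z:\widehat{\mathbf{PaB}}\to\widehat{\mathbf{PaCD}}$ is the same as a pair $(\mu,\Phi)$ with $\mu\in A^\times$ and $\Phi\in\exp\widehat{\mathfrak t}_{\{1,2,3\}}$ satisfying the pentagon and the two hexagons
\begin{align}
\Phi^{12,3,4}\,\Phi^{1,2,34}&=\Phi^{1,2,3}\,\Phi^{1,23,4}\,\Phi^{2,3,4},\tag{P}\label{eq:P}\\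
e_{12,3}&=\Phi^{1,2,3}\,e_{23}\,(\Phi^{1,3,2})^{-1}\,e_{13}\,\Phi^{3,1,2},\tag{H1}\label{eq:H1}\\
e_{1,23}&=(\Phi^{1,2,3})^{-1}\,e_{12}\,\Phi^{2,1,3}\,e_{13}\,(\Phi^{2,3,1})^{-1}.\tag{H2}\label{eq:H2}
\end{align}
Under this correspondence the reassociation $((XY)Z)\to(X(YZ))$ goes to $\Phi^{X,Y,Z}$, the crossing of adjacent blocks $Y,Z$ goes to $e_{Y,Z}$ times the block swap, and morphisms compose from left to right. We write $\mathrm{Iso}(\widehat{\mathbf{PaB}},\widehat{\mathbf{PaCD}})$ for the set of these pairs. For arbitrary $\mu\in A$ let $\mathrm{Ass}_\mu$ be the set of $\Phi\in\exp\widehat{\mathfrak t}_{\{1,2,3\}}$ satisfying \eqref{eq:P}, \eqref{eq:H1} and \eqref{eq:H2}.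

Now consider braids in an annulus. The group $B_{1,n}$ of $n$-strand annular braids consists of the braids in $B_{n+1}$, with strands numbered $0,\dots,n$, whose strand $0$ ends in position $0$. It is generated by $\tau$ (strand $1$ makes a full turn around strand $0$) and $\sigma_1,\dots,\sigma_{n-1}$, with the relations
\begin{itemize}
\item $\sigma_i\sigma_{i+1}\sigma_i=\sigma_{i+1}\sigma_i\sigma_{i+1}$, and $\sigma_i\sigma_j=\sigma_j\sigma_i$ for $|i-j|\ge2$;
\item $\tau\sigma_i=\sigma_i\tau$ for $i\ge2$;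
\item $\tau\sigma_1\tau\sigma_1=\sigma_1\tau\sigma_1\tau$.
\end{itemize}
Evaluate $Z$ on $\sigma_i$ at the left-bracketed object $((\cdots((0\,1)\,2)\cdots)\,n)$. The strands $0,\dots,i-1$ form one block $X$, and one has to reassociate $((X\,i)\,i{+}1)$ to $(X(i\;i{+}1))$, cross, and reassociate back. So all the $\sigma_i$ are described by cablings of a single element of $\exp\widehat{\mathfrak t}_{\{0,1,2\}}$, and no parentheses are left. This suggests the following notion, in which the operads have disappeared.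

\begin{definition}
A \emph{braidor} is a pair $(\mu,B)$ with $\mu\in A^\times$ and $B\in E_{\{0,1,2\}}$ such that for every $n\ge2$ the assignment
\begin{equation}\label{eq:assign}
\tau\mapsto e^{\mu t_{01}},\qquad
\sigma_i\mapsto B^{\{0,\dots,i-1\},\,i,\,i+1}\;e_{i,i+1}\;(i\ \ i{+}1)\quad(1\le i\le n-1)
\end{equation}
extends to a group homomorphism $B_{1,n}\to G_n$. (The slots of $B$ are labeled $0,1,2$.) The set of braidors is denoted $\mathrm{BRAID}$.
\end{definition}

The computation of $Z(\sigma_1)$ just described, with the factor $e_{12}(1\,2)$ removed, gives the map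
\begin{equation}\label{eq:C}
C(\mu,\Phi)=\bigl(\mu,\ \Phi^{0,1,2}\,e_{12}\,(\Phi^{0,2,1})^{-1}\,e_{12}^{-1}\bigr).
\end{equation}
It is known that $C(\mu,\Phi)$ is a braidor, by functoriality of $Z$, and that $C$ is injective, so that $C$ embeds $\mathrm{Iso}(\widehat{\mathbf{PaB}},\widehat{\mathbf{PaCD}})$ into $\mathrm{BRAID}$. (Both facts are reproved below.) The question, from \cite{handout}, is whether $C$ is a bijection for every $A$. A priori a braidor is subject to fewer conditions: there is no pentagon and no hexagon, only the relations of a group of honest braids, in which strand $0$ plays a distinguished role.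

\subsection{Results}

\begin{theorem}\label{thm:main}
For every nonzero commutative $\mathbb Q$-algebra $A$ the map $C:\mathrm{Iso}(\widehat{\mathbf{PaB}},\widehat{\mathbf{PaCD}})\to\mathrm{BRAID}$ is a bijection. The unique preimage of a braidor $(\mu,B)$ is $(\mu,\Phi)$, where $\Phi$ is determined by
\begin{equation}\label{eq:inverse}
\Phi^{2,0,1}=e_{02}^{-1}\,e_{12}^{-1}\,(B^{0,1,2})^{-1}\,e_{01,2}.
\end{equation}
\end{theorem}

\begin{theorem}\label{thm:strong}
Let $\mu\in A$ be a non-zero-divisor and let $B\in\exp\widehat{\mathfrak t}_{\{0,1,2\}}$ be arbitrary (no condition in degree one). The following are equivalent: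
\begin{enumerate}
\item[(1)] the assignment \eqref{eq:assign} extends to a homomorphism $B_{1,3}\to G_3$;
\item[(2)] it extends to a homomorphism $B_{1,n}\to G_n$ for all $n\ge2$;
\item[(3)] there are $\alpha\in A$ and $\Phi\in\mathrm{Ass}_\mu$ with
$B=e^{\alpha t_{01}}\,\Phi^{0,1,2}\,e_{12}\,(\Phi^{0,2,1})^{-1}\,e^{-\alpha t_{02}}\,e_{12}^{-1}$.
\end{enumerate}
In \textup{(3)} the pair $(\alpha,\Phi)$ is unique, and $B\in E_{\{0,1,2\}}$ if and only if $\alpha=0$.
\end{theorem}

So for a non-zero-divisor $\mu$ the solution set without the degree condition is parametrized by $A\times\mathrm{Ass}_\mu$, and $n=3$ alone suffices. The existence of associators is used nowhere.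

\subsection{The idea}\label{sec:idea}

Here is the hexagon \eqref{eq:H1} with labels $0,1,2$, as a path of reassociations and crossings:
\[
((0\,1)\,2)\xrightarrow{\Phi^{0,1,2}}(0\,(1\,2))\xrightarrow{\,e_{12}\,}(0\,(2\,1))\xrightarrow{(\Phi^{0,2,1})^{-1}}((0\,2)\,1)\xrightarrow{\,e_{02}\,}((2\,0)\,1)\xrightarrow{\Phi^{2,0,1}}(2\,(0\,1)).
\]
The first three arrows are exactly the annular generator $\sigma_1$; their product is $B\,e_{12}$ for the $B$ of \eqref{eq:C}. The hexagon therefore says
\[
B^{0,1,2}\,e_{12}\,e_{02}\,\Phi^{2,0,1}=e_{01,2}.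
\]
Once $B$ is given, $\Phi$ occurs here only once. Solving for it gives \eqref{eq:inverse}. The linear version is just as simple. Suppose two elements $\Phi,\Phi'$ satisfy \eqref{eq:H1} with the same $\mu$, and $\log\Phi'-\log\Phi$ has lowest-degree part $\delta$. Then \eqref{eq:H1} gives $\delta^{0,1,2}-\delta^{0,2,1}+\delta^{2,0,1}=0$. The corresponding elements $B$ differ to lowest order by $\delta^{0,1,2}-\delta^{0,2,1}$, which at first sight retains only the part of $\delta$ that is antisymmetric in the last two slots. By the hexagon it equals $-\delta^{2,0,1}$, so nothing is lost.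

For an arbitrary braidor we \emph{define} $\Phi$ by \eqref{eq:inverse} and must prove the associator equations. Three things happen.
\begin{itemize}
\item The relation $\tau\sigma_1\tau\sigma_1=\sigma_1\tau\sigma_1\tau$ becomes the antisymmetry $\Phi^{a,b,c}\Phi^{c,b,a}=1$ (Proposition~\ref{prop:T}).
\item The relation $\sigma_1\sigma_2\sigma_1=\sigma_2\sigma_1\sigma_2$ becomes the hexagon \eqref{eq:H1} when strand $0$ is deleted (Proposition~\ref{prop:hex}). With antisymmetry, \eqref{eq:H2} follows.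
\item Before the deletion, the same relation says that the defect of the pentagon commutes with the crossing of the last two strands. This forces the defect to vanish, because the reversal symmetry of the pentagon supplies a second commutation relation (Proposition~\ref{prop:pent}).
\end{itemize}
The technical input is a description of the centralizer of $t_{ij}$.

\section{Cabling and centralizers}

\begin{lemma}\label{lem:cable}
Let $I_1,\dots,I_m$ be disjoint blocks of $L$.
\begin{enumerate}
\item[(a)] $t_{pq}\mapsto t_{I_p,I_q}$ defines a Lie map $\mathfrak t_{\{1,\dots,m\}}\to\mathfrak t_L$.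
\item[(b)] If $i\ne j$ lie in the same block, then $t_{ij}$ commutes with the image of this map.
\item[(c)] $c_L$ is central in $\mathfrak t_L$.
\end{enumerate}
\end{lemma}

\begin{proof}
For (a), if $\{p,q\}\cap\{r,s\}=\emptyset$, all terms of $t_{I_p,I_q}$ commute with those of $t_{I_r,I_s}$. If $p,q,r$ are distinct, fix $i\in I_p$, $j\in I_q$, $k\in I_r$. Among the $t_{lk}$ with $l\in I_p\cup I_q$ only $t_{ik}$ and $t_{jk}$ have a label in common with $t_{ij}$, and $[t_{ij},t_{ik}+t_{jk}]=0$. Summing over $i,j,k$ gives $[t_{I_p,I_q},t_{I_p,I_r}+t_{I_q,I_r}]=0$. For (b), let $i,j\in I_p$. Then $[t_{ij},t_{I_p,I_q}]=\sum_{k\in I_q}[t_{ij},t_{ik}+t_{jk}]=0$, and $t_{ij}$ commutes with $t_{I_q,I_r}$ if $q,r\ne p$. For (c), $[t_{ij},c_L]=\sum_{k\ne i,j}[t_{ij},t_{ik}+t_{jk}]=0$.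
\end{proof}

We use this constantly, mostly in the following form: $e_{ab}$ commutes with $e_{ab,c}$, and
\begin{equation}\label{eq:z}
e_{ab}\,e_{ab,c}=z_{abc}\quad\text{is central in }\exp\widehat{\mathfrak t}_{\{a,b,c\}} .
\end{equation}

\emph{Deleting} a label $k$ is the Lie map $\mathfrak t_L\to\mathfrak t_{L\setminus k}$ that sends every $t_{kj}$ to $0$ and fixes the other generators; the defining relations are respected because each relation involving $k$ becomes trivial. It is split by $t_{ij}\mapsto t_{ij}$, so $\mathfrak t_I\subset\mathfrak t_L$ for $I\subset L$. If $k$ lies in a block with at least two elements, deleting $k$ after a cabling is the cabling with $k$ removed from that block.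

\begin{proposition}\label{prop:free}
The kernel of deleting $k$ is the free Lie algebra on the elements $t_{ki}$, $i\in L\setminus k$.
\end{proposition}

\begin{proof}
The relations of $\mathfrak t_L$ say how $t_{ij}$ acts on the $t_{ki}$: namely $[t_{ij},t_{ki}]=[t_{ki},t_{kj}]$ and $[t_{ij},t_{kl}]=0$ for $l\ne i,j$. We realize this action on a free Lie algebra. Let $F$ be free on $x_i$, $i\in L\setminus k$, and let $D_{ij}=D_{ji}$ be the derivation of $F$ with
\[
D_{ij}x_i=[x_i,x_j],\qquad D_{ij}x_j=[x_j,x_i],\qquad D_{ij}x_l=0\ (l\ne i,j).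
\]
We check that the $D_{ij}$ satisfy the relations of $\mathfrak t_{L\setminus k}$. Since a commutator of derivations is a derivation, it is enough to do so on generators. If $\{i,j\}$ and $\{p,q\}$ are disjoint, then $D_{ij}D_{pq}$ and $D_{pq}D_{ij}$ both vanish on every generator. For distinct $i,j,l$ let $D=D_{il}+D_{jl}$. Then
\[
Dx_i=[x_i,x_l],\qquad Dx_j=[x_j,x_l],\qquad Dx_l=[x_l,x_i+x_j],
\]
so $D$ acts as $f\mapsto[f,x_l]$ on the subalgebra generated by $x_i,x_j$. Hence $DD_{ij}x_i=[[x_i,x_j],x_l]=D_{ij}[x_i,x_l]=D_{ij}Dx_i$, and the same with $i,j$ exchanged. Further $D_{ij}Dx_l=[x_l,D_{ij}(x_i+x_j)]=0=DD_{ij}x_l$. On the remaining generators both products vanish.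

So $\mathfrak t_{L\setminus k}$ acts on $F$ by derivations and the semidirect product $F\rtimes\mathfrak t_{L\setminus k}$ exists. The assignments $t_{ki}\leftrightarrow x_i$, $t_{ij}\leftrightarrow t_{ij}$ define Lie maps in both directions: from the semidirect product to $\mathfrak t_L$ by the two formulas at the start of the proof, and back because in the semidirect product
\[
[x_i,t_{ij}+x_j]=-D_{ij}x_i+[x_i,x_j]=0,\quad [t_{ij},x_i+x_j]=0,\quad [x_i,t_{jl}]=-D_{jl}x_i=0
\]
for distinct $i,j,l$. They are mutually inverse, and $F$ corresponds to the kernel of deleting $k$.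
\end{proof}

\begin{lemma}\label{lem:freecent}
In a free Lie algebra over $A$ the centralizer of a generator $x$ is $Ax$.
\end{lemma}

\begin{proof}
Over $\mathbb Q$ the free Lie algebra embeds into the free associative algebra on the same generators; tensoring with $A$ gives the same over $A$. The centralizer of $x$ is graded, so we may consider homogeneous elements. Let $f$ be homogeneous of degree $d\ge1$ with $xf=fx$ in the free associative algebra. For a word $w$ in $f$, the word $wx$ occurs in $fx=xf$, so $w$, being nonempty, begins with $x$. Thus $f=xf'$, and $xf'=f'x$. By induction $f=ax^d$ with $a\in A$. If $d\ge2$ and $f$ is a Lie element, then $f$ is a sum of commutators and maps to $0$ in the commutative polynomial ring on the generators. So $a=0$.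
\end{proof}

The next lemma says that, up to multiples of $t_{ij}$ itself, only the elements that treat $i$ and $j$ as one block commute with $t_{ij}$.

\begin{lemma}\label{lem:cent}
Let $i\ne j$ in $L$ and let $\kappa:\widehat{\mathfrak t}_{L\setminus j}\to\widehat{\mathfrak t}_L$ be the cabling that replaces $i$ by the block $\{i,j\}$. Then $\kappa$ is injective. If $x\in\widehat{\mathfrak t}_L$ and $[t_{ij},x]=0$, then $x=\alpha t_{ij}+\kappa(y)$ with $\alpha\in A$ and $y\in\widehat{\mathfrak t}_{L\setminus j}$. In particular, the centralizer of $t_{01}$ in $\widehat{\mathfrak t}_{\{0,1,2\}}$ is $At_{01}+A(t_{02}+t_{12})$.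
\end{lemma}

\begin{proof}
Deleting $j$ after $\kappa$ is the identity, so $\kappa$ is injective. Let $y$ be the image of $x$ under deleting $j$. Then $x-\kappa(y)$ lies in the kernel of deleting $j$, which is the completed free Lie algebra on the $t_{jl}$ by Proposition~\ref{prop:free}, and by Lemma~\ref{lem:cable}(b) it commutes with the generator $t_{ij}$. By Lemma~\ref{lem:freecent}, applied in each degree, $x-\kappa(y)\in At_{ij}$. For $L=\{0,1,2\}$, $i=0$, $j=1$ we have $\mathfrak t_{\{0,2\}}=At_{02}$ and $\kappa(t_{02})=t_{02}+t_{12}$, and conversely both elements commute with $t_{01}$.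
\end{proof}

The next lemma is the only place where the assumption that $\mu$ is a non-zero-divisor enters the arguments.

\begin{lemma}\label{lem:nzd}
If $e^x$ and $e^{\mu y}$ commute in $\exp\widehat{\mathfrak t}_L$ and $\mu$ is a non-zero-divisor, then $[y,x]=0$.
\end{lemma}

\begin{proof}
Let $D=\mu\operatorname{ad}y$, which raises degree. Then $e^Dx=x$, i.e.\ $u(D)Dx=0$ with $u(D)=\sum_{k\ge0}D^k/(k+1)!$ invertible. So $\mu[y,x]=0$. Each graded piece of $\mathfrak t_L=\mathfrak t_{L,\mathbb Q}\otimes_{\mathbb Q}A$ (with $\mathfrak t_{L,\mathbb Q}$ the same algebra over $\mathbb Q$) is a free $A$-module, so $[y,x]=0$.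
\end{proof}

\section{Two relations, and a first look in degree two}

Fix $\mu\in A$, and for $B\in\exp\widehat{\mathfrak t}_{\{0,1,2\}}$ put
\[
T=e^{\mu t_{01}},\qquad S_1=B^{0,1,2}\,e_{12}\,(1\,2),\qquad S_2=B^{01,2,3}\,e_{23}\,(2\,3).
\]

\begin{lemma}\label{lem:two}
For all $\mu\in A$ and $B\in\exp\widehat{\mathfrak t}_{\{0,1,2\}}$, each of the conditions \textup{(1)}, \textup{(2)} of Theorem~\textup{\ref{thm:strong}} is equivalent to the two relations
\begin{gather}
TS_1TS_1=S_1TS_1T,\tag{T}\label{eq:T}\\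
S_1S_2S_1=S_2S_1S_2.\tag{R}\label{eq:R}
\end{gather}
\end{lemma}

\begin{proof}
Condition (2) contains (1), and \eqref{eq:T}, \eqref{eq:R} are relations of $B_{1,3}$. Conversely, assume \eqref{eq:T} and \eqref{eq:R} and let $n\ge2$. Relation \eqref{eq:T} lives in $\exp\widehat{\mathfrak t}_{\{0,1,2\}}\rtimes\langle(1\,2)\rangle\subset G_n$. The braid relation for $\sigma_i,\sigma_{i+1}$ is the image of \eqref{eq:R} under the cabling $0\mapsto\{0,\dots,i-1\}$, $1,2,3\mapsto i,i+1,i+2$, which is compatible with the permutations involved and sends $S_1,S_2$ to the images of $\sigma_i,\sigma_{i+1}$.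

Let $j\ge i+2$. The image of $\sigma_i$ is a product of an element of $\exp\widehat{\mathfrak t}_{\{0,\dots,i+1\}}$ and $(i\ i{+}1)$, and $\{0,\dots,i+1\}$ is contained in the first block of $B^{\{0,\dots,j-1\},j,j+1}$. So by Lemma~\ref{lem:cable}(b) the first factor commutes with $B^{\{0,\dots,j-1\},j,j+1}$ and with $e_{j,j+1}$, and it is fixed by $(j\ j{+}1)$. The permutation $(i\ i{+}1)$ preserves all three blocks and commutes with $(j\ j{+}1)$. Hence the images of $\sigma_i$ and $\sigma_j$ commute. In the same way $t_{01}$ commutes with the image of $\sigma_i$ for $i\ge2$.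
\end{proof}

Let us write out \eqref{eq:R}. Moving permutations to the right, and using that $(1\,2)(2\,3)$ maps $1,2,3$ to $2,3,1$ while $(2\,3)(1\,2)$ maps $1,2,3$ to $3,1,2$, we find that \eqref{eq:R} is
\begin{equation}\label{eq:Rfull}
B^{0,1,2}e_{12}\;B^{02,1,3}e_{13}\;B^{0,2,3}e_{23}=B^{01,2,3}e_{23}\;B^{0,1,3}e_{13}\;B^{03,1,2}e_{12}.
\end{equation}
Suppose now $B\in E_{\{0,1,2\}}$ and delete strand $0$. Then $B^{0,1,2}$ goes to $1$, because its image lies in $E_{\{1,2\}}=1$ ($\mathfrak t_{\{1,2\}}=At_{12}$ sits in degree one); likewise for $B^{0,2,3}$ and $B^{0,1,3}$. In the other three factors $0$ is removed from the first block. We obtain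
\begin{equation}\label{eq:del}
e_{12}\,B^{2,1,3}\,e_{13}\,e_{23}=B^{1,2,3}\,e_{23}\,e_{13}\,B^{3,1,2}\,e_{12}.
\end{equation}

\medskip\noindent\textbf{Degree two by hand.} The first interesting degree already shows how \eqref{eq:del} and the formula \eqref{eq:inverse} cooperate. Let $B\in E_{\{0,1,2\}}$ satisfy \eqref{eq:R}, and let $\Phi$ be given by \eqref{eq:inverse}, that is, by $B^{0,1,2}e_{12}e_{02}\Phi^{2,0,1}=e_{01,2}$.

Let $u=[t_{01},t_{12}]$. The relations $[t_{01},t_{02}+t_{12}]=0$ and $[t_{12},t_{01}+t_{02}]=0$ give $[t_{01},t_{02}]=-u$ and $[t_{02},t_{12}]=-u$. So $u$ spans $(\mathfrak t_{\{0,1,2\}})_2$, this module is free of rank one by Proposition~\ref{prop:free}, and each transposition of two labels changes the sign of $u$. Let $v=[t_{12},t_{23}]$ be the copy of $u$ with labels $1,2,3$; thus $[t_{12},t_{13}]=-v$ and $[t_{13},t_{23}]=-v$.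

Let $\log B=\beta u+(\text{degree}\ge3)$. The degree-two part of the logarithm of a product is the sum of the degree-two parts plus $\frac12\sum_{i<j}[x_i,x_j]$, where $x_i$ is the degree-one part of the logarithm of the $i$th factor. So \eqref{eq:del} gives in degree two
\[
-\beta v+\tfrac{\mu^2}{8}(-v+v-v)=2\beta v+\tfrac{\mu^2}{8}(v-v+v),\qquad\text{i.e. } \beta=-\tfrac{\mu^2}{12}.
\]
Let $\log\Phi=\lambda v+(\text{degree}\ge3)$. Relabeling $1,2,3\mapsto2,0,1$ sends $v$ to $[t_{20},t_{01}]=u$, so the definition of $\Phi$ gives $\beta+\frac{\mu^2}{8}+\lambda=0$, since $[t_{12},t_{02}]=u$. Hence $\lambda=-\frac{\mu^2}{24}$. On the other hand, the logarithm of $\Phi^{0,1,2}e_{12}(\Phi^{0,2,1})^{-1}e_{12}^{-1}$ has degree-two part $\lambda u-(-\lambda u)=2\lambda u$, and indeed $2\lambda=\beta$. So in degree two the element $\Phi$ reconstructed from $B$ is sent back to $B$ by \eqref{eq:C}, and the reason is the relation \eqref{eq:del}. We now show that this holds in all degrees.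

\section{The correspondence, antisymmetry and the hexagons}

Fix $\mu\in A$. For $B\in E_{\{0,1,2\}}$ define $\Phi\in E_{\{1,2,3\}}$ by
\begin{equation}\label{eq:star}
B^{0,1,2}\,e_{12}\,e_{02}\,\Phi^{2,0,1}=e_{01,2}.
\end{equation}
The degree-one contributions of the exponentials cancel, so $\Phi$ does lie in $E_{\{1,2,3\}}$, and $B\mapsto\Phi$ is a bijection $E_{\{0,1,2\}}\to E_{\{1,2,3\}}$. Cabling \eqref{eq:star} gives, for disjoint blocks $I,J,K$,
\begin{equation}\label{eq:starIJK}
B^{I,J,K}\,e_{J,K}\,e_{I,K}\,\Phi^{K,I,J}=e_{IJ,K}.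
\end{equation}
Until the end of Section~\ref{sec:pent}, $B\in E_{\{0,1,2\}}$ and $\Phi\in E_{\{1,2,3\}}$ are related in this way. Consider the condition, for distinct labels $a,b,c$ and hence also for disjoint blocks,
\begin{equation}\tag{AS}\label{eq:AS}
\Phi^{a,b,c}\,\Phi^{c,b,a}=1 .
\end{equation}

\begin{proposition}\label{prop:T}
\eqref{eq:AS} implies \eqref{eq:T}. If $\mu$ is a non-zero-divisor, \eqref{eq:T} implies \eqref{eq:AS}.
\end{proposition}

\begin{proof}
Relation \eqref{eq:T} says that $Y=S_1TS_1$ commutes with $T$. Here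
\[
Y=B^{0,1,2}\,e_{12}\,e_{02}\cdot e_{02}\,B^{0,2,1}\,e_{12},
\]
since $(1\,2)$ carries $T$ to $e^{\mu t_{02}}=e_{02}^2$. By \eqref{eq:starIJK},
\[
B^{0,1,2}e_{12}e_{02}=e_{01,2}(\Phi^{2,0,1})^{-1},\qquad B^{0,2,1}e_{12}=e_{02,1}(\Phi^{1,0,2})^{-1}e_{01}^{-1}.
\]
By \eqref{eq:z}, $e_{02}e_{02,1}=z_{012}$ is central and $z_{012}e_{01}^{-1}=e_{01,2}$. Hence
\[
Y=e_{01,2}(\Phi^{2,0,1})^{-1}z_{012}(\Phi^{1,0,2})^{-1}e_{01}^{-1}=e_{01,2}\,\Theta^{-1}\,e_{01,2},\qquad \Theta=\Phi^{1,0,2}\Phi^{2,0,1}.
\]
As $e_{01,2}$ commutes with $T$, relation \eqref{eq:T} holds if and only if $\Theta$ commutes with $e^{\mu t_{01}}$. Under \eqref{eq:AS} we have $\Theta=1$. Conversely, if $\mu$ is a non-zero-divisor and \eqref{eq:T} holds, then $\log\Theta\in At_{01}+A(t_{02}+t_{12})$ by Lemmas~\ref{lem:nzd} and~\ref{lem:cent}. So $\log\Theta$ is of degree one, while $\Theta\in E_{\{0,1,2\}}$. Therefore $\Theta=1$, which is \eqref{eq:AS} up to relabeling.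
\end{proof}

\begin{proposition}\label{prop:hex}
\eqref{eq:R} implies \eqref{eq:H1}, for every $\mu\in A$.
\end{proposition}

\begin{proof}
We rewrite the deleted relation \eqref{eq:del} by means of \eqref{eq:starIJK}:
\begin{gather*}
B^{2,1,3}e_{13}e_{23}=e_{12,3}(\Phi^{3,2,1})^{-1},\qquad B^{1,2,3}e_{23}e_{13}=e_{12,3}(\Phi^{3,1,2})^{-1},\\
B^{3,1,2}e_{12}=e_{31,2}(\Phi^{2,3,1})^{-1}e_{23}^{-1}.
\end{gather*}
As $e_{12}$ commutes with $e_{12,3}$, both sides of \eqref{eq:del} begin with $e_{12,3}$. Canceling it gives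
\[
e_{12}(\Phi^{3,2,1})^{-1}=(\Phi^{3,1,2})^{-1}\,e_{31,2}\,(\Phi^{2,3,1})^{-1}e_{23}^{-1},
\]
that is, $e_{31,2}=\Phi^{3,1,2}\,e_{12}\,(\Phi^{3,2,1})^{-1}\,e_{23}\,\Phi^{2,3,1}$. This is \eqref{eq:H1} relabeled by $1,2,3\mapsto3,1,2$.
\end{proof}

\noindent\textbf{Consequences of \eqref{eq:H1}.} Comparing \eqref{eq:star} with \eqref{eq:H1} in the labels $0,1,2$, that is with $e_{01,2}=\Phi^{0,1,2}e_{12}(\Phi^{0,2,1})^{-1}e_{02}\Phi^{2,0,1}$, we see
\begin{equation}\label{eq:H1B}
\eqref{eq:H1}\iff B=\Phi^{0,1,2}\,e_{12}\,(\Phi^{0,2,1})^{-1}\,e_{12}^{-1}.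
\end{equation}
In this case $S_1$ and, by the cabling $0,1,2\mapsto01,2,3$, also $S_2$ are conjugates of bare crossings:
\begin{equation}\label{eq:conj}
S_1=\operatorname{Ad}(\Phi^{0,1,2})\bigl(e_{12}(1\,2)\bigr),\qquad S_2=\operatorname{Ad}(\Phi^{01,2,3})\bigl(e_{23}(2\,3)\bigr).
\end{equation}

\noindent\textbf{Given \eqref{eq:AS}, the two hexagons are equivalent.} Under \eqref{eq:AS} the right side of \eqref{eq:H2} is $\Phi^{3,2,1}e_{12}(\Phi^{3,1,2})^{-1}e_{13}\Phi^{1,3,2}$, so \eqref{eq:H2} is \eqref{eq:H1} relabeled by $1\leftrightarrow3$.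

\section{The pentagon}\label{sec:pent}

In \eqref{eq:conj} each of $S_1,S_2$ contains $\Phi$ twice, so expanding \eqref{eq:R} directly would produce a long word. But $S_1$ and $S_2$ are conjugates of crossings, and \eqref{eq:R} can be written $\operatorname{Ad}(S_1S_2)S_1=S_2$. In the conjugating element $S_1S_2$ we use instead the form of $S_1$ and $S_2$ given by \eqref{eq:starIJK}, which contains $\Phi$ only once in each factor. Put
\[
U^{a,b,c,d}=\Phi^{ab,c,d}\Phi^{a,b,cd},\qquad V^{a,b,c,d}=\Phi^{a,b,c}\Phi^{a,bc,d}\Phi^{b,c,d},\qquad P^{a,b,c,d}=(U^{a,b,c,d})^{-1}V^{a,b,c,d}.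
\]
$U$ and $V$ are the two paths around the pentagon, and \eqref{eq:P} says $P=1$. Let $s=e_{23}(2\,3)$.

\begin{lemma}\label{lem:step1}
Assume \eqref{eq:AS} and \eqref{eq:H1}. Then \eqref{eq:R} holds if and only if $P^{1,0,2,3}$ commutes with $s$.
\end{lemma}

\begin{proof}
By \eqref{eq:starIJK} and \eqref{eq:AS},
\[
S_1=e_{01,2}\,\Phi^{1,0,2}\,e_{02}^{-1}\,(1\,2),\qquad S_2=e_{012,3}\,\Phi^{2,01,3}\,e_{01,3}^{-1}\,(2\,3).
\]
Moving $(1\,2)$ to the right past $S_2$ changes $\Phi^{2,01,3}e_{01,3}^{-1}$ into $\Phi^{1,02,3}e_{02,3}^{-1}$ and fixes $e_{012,3}$. By Lemma~\ref{lem:cable}(b), $e_{012,3}$ commutes with $\exp\widehat{\mathfrak t}_{\{0,1,2\}}$, and $e_{02}$ commutes with $\Phi^{1,02,3}$ and with $e_{02,3}$. With $\pi=(1\,2)(2\,3)$ and $e_{02}e_{02,3}=z_{023}$ we get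
\[
S_1S_2=e_{01,2}\,\Phi^{1,0,2}\,e_{02}^{-1}\,e_{012,3}\,\Phi^{1,02,3}\,e_{02,3}^{-1}\,\pi
=e_{012,3}\,e_{01,2}\;\Phi^{1,0,2}\,\Phi^{1,02,3}\,z_{023}^{-1}\,\pi .
\]
Moreover $e_{012,3}e_{01,2}=z_{0123}\,e_{01}^{-1}$, and $z_{0123}$ is central in $G_3$, being central in $\exp\widehat{\mathfrak t}_{\{0,1,2,3\}}$ and $S_3$-invariant. Since $\pi$ maps $1,2,3$ to $2,3,1$, \eqref{eq:conj} gives $\pi S_1\pi^{-1}=\operatorname{Ad}(\Phi^{0,2,3})s$. This commutes with $z_{023}$, which is central in $\exp\widehat{\mathfrak t}_{\{0,2,3\}}$ and fixed by $(2\,3)$. Therefore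
\[
\operatorname{Ad}(S_1S_2)S_1=\operatorname{Ad}\bigl(e_{01}^{-1}\,\Phi^{1,0,2}\Phi^{1,02,3}\Phi^{0,2,3}\bigr)s=\operatorname{Ad}\bigl(e_{01}^{-1}V^{1,0,2,3}\bigr)s .
\]
By \eqref{eq:conj}, \eqref{eq:R} is thus equivalent to
\[
\operatorname{Ad}(V^{1,0,2,3})s=\operatorname{Ad}(e_{01}\Phi^{01,2,3})s=\operatorname{Ad}(\Phi^{01,2,3})s,
\]
because $e_{01}$ commutes with $\Phi^{01,2,3}$ and with $s$. Finally $\Phi^{1,0,23}$ commutes with $s$, since $t_{23}$ has both labels in one block and $(2\,3)$ preserves the blocks. So the right side is $\operatorname{Ad}(\Phi^{01,2,3}\Phi^{1,0,23})s=\operatorname{Ad}(U^{1,0,2,3})s$. Hence \eqref{eq:R} says $\operatorname{Ad}(U^{1,0,2,3})s=\operatorname{Ad}(V^{1,0,2,3})s$, which is the claim.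
\end{proof}

Commuting with $s$ does not by itself force $P$ to be trivial: by Lemma~\ref{lem:cable}(b) the centralizer of $t_{23}$ contains a copy of the whole three-strand algebra. A second commutation relation is needed. It comes for free, because under \eqref{eq:AS} reversing the order of the four labels carries each of the two paths $U,V$ to its inverse.

\begin{proposition}\label{prop:pent}
Assume \eqref{eq:AS} and \eqref{eq:H1}. Then \eqref{eq:P} implies \eqref{eq:R}. If $\mu$ is a non-zero-divisor, \eqref{eq:R} implies \eqref{eq:P}.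
\end{proposition}

\begin{proof}
The first claim is immediate from Lemma~\ref{lem:step1}. For the second, assume \eqref{eq:R} and let $\mu$ be a non-zero-divisor. By Lemma~\ref{lem:step1}, $P^{1,0,2,3}$ commutes with $s^2=e^{\mu t_{23}}$, so $[\log P^{1,0,2,3},t_{23}]=0$ by Lemma~\ref{lem:nzd}. Every permutation of the four labels, including those that move $0$, induces an automorphism of $\widehat{\mathfrak t}_{\{0,1,2,3\}}$. Applying $0\leftrightarrow1$ and then $i\mapsto3-i$ we get
\begin{equation}\label{eq:twocomm}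
[\log P,t_{23}]=0,\qquad [\log P^{3,2,1,0},t_{01}]=0,
\end{equation}
where $P=P^{0,1,2,3}$; write also $U=U^{0,1,2,3}$, $V=V^{0,1,2,3}$.

\emph{Reversal.} By \eqref{eq:AS} and its cablings,
\begin{align*}
U^{3,2,1,0}&=\Phi^{32,1,0}\,\Phi^{3,2,10}=(\Phi^{0,1,23})^{-1}(\Phi^{01,2,3})^{-1}=U^{-1},\\
V^{3,2,1,0}&=\Phi^{3,2,1}\,\Phi^{3,21,0}\,\Phi^{2,1,0}=(\Phi^{1,2,3})^{-1}(\Phi^{0,12,3})^{-1}(\Phi^{0,1,2})^{-1}=V^{-1}.
\end{align*}
So $P^{3,2,1,0}=UV^{-1}=U P^{-1}U^{-1}$. The second relation in \eqref{eq:twocomm} therefore says that $\log P$ commutes with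
\[
\operatorname{Ad}(U^{-1})t_{01}=\operatorname{Ad}\bigl((\Phi^{0,1,23})^{-1}(\Phi^{01,2,3})^{-1}\bigr)t_{01}=\operatorname{Ad}\bigl((\Phi^{0,1,23})^{-1}\bigr)t_{01},
\]
as $\Phi^{01,2,3}$ commutes with $t_{01}$.

\emph{Descent to three strands.} Let $\kappa:\widehat{\mathfrak t}_{\{0,1,2\}}\to\widehat{\mathfrak t}_{\{0,1,2,3\}}$ be the cabling $2\mapsto23$. By the first relation in \eqref{eq:twocomm} and Lemma~\ref{lem:cent}, $\log P=\alpha t_{23}+\kappa(y)$ with $\alpha\in A$, $y\in\widehat{\mathfrak t}_{\{0,1,2\}}$. Let $q=\operatorname{Ad}\bigl((\Phi^{0,1,2})^{-1}\bigr)t_{01}$. Then $\operatorname{Ad}\bigl((\Phi^{0,1,23})^{-1}\bigr)t_{01}=\kappa(q)$ commutes with $t_{23}$ by Lemma~\ref{lem:cable}(b), and with $\log P$, hence with $\kappa(y)$. Since $\kappa$ is injective, $[y,q]=0$. In other words, $\operatorname{Ad}(\Phi^{0,1,2})y$ commutes with $t_{01}$, and by Lemma~\ref{lem:cent}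
\[
y=\operatorname{Ad}\bigl((\Phi^{0,1,2})^{-1}\bigr)\bigl(\beta t_{01}+\gamma(t_{02}+t_{12})\bigr)\qquad(\beta,\gamma\in A).
\]

\emph{Degree one.} Conjugation by an element of $\exp\widehat{\mathfrak t}_{\{0,1,2\}}$ does not change degree-one parts, so the degree-one part of $\log P$ is
\[
\alpha t_{23}+\beta t_{01}+\gamma(t_{02}+t_{03}+t_{12}+t_{13}).
\]
But $\Phi\in E_{\{1,2,3\}}$, so $P\in E_{\{0,1,2,3\}}$ and this vanishes. The $t_{ij}$ are linearly independent, so $\alpha=\beta=\gamma=0$. Then $y=0$ and $\log P=0$, which is \eqref{eq:P} after relabeling.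
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}

For the way back from $\Phi$ to $B$ we need that an associator has no degree-one part and satisfies \eqref{eq:AS}; neither is part of the definition.

\begin{lemma}\label{lem:ass}
Let $\mu\in A$ be arbitrary and $\Phi\in\mathrm{Ass}_\mu$. Then $\Phi\in E_{\{1,2,3\}}$, and \eqref{eq:AS} holds.
\end{lemma}

\begin{proof}
Let $\alpha t_{12}+\beta t_{23}+\gamma t_{13}$ be the degree-one part of $\log\Phi$. We compare coefficients in degree one of \eqref{eq:P}. The generator $t_{12}$ occurs with coefficient $\alpha$ in $\Phi^{1,2,34}$ on the left, and in $\Phi^{1,2,3}$ and $\Phi^{1,23,4}$ on the right, so $\alpha=2\alpha$. The generator $t_{34}$ occurs with coefficient $\beta$ in $\Phi^{12,3,4}$ on the left, and in $\Phi^{1,23,4}$ and $\Phi^{2,3,4}$ on the right, so $\beta=2\beta$. The generator $t_{14}$ occurs with coefficient $\gamma$ in both factors on the left, and only in $\Phi^{1,23,4}$ on the right, so $2\gamma=\gamma$. Hence $\Phi\in E_{\{1,2,3\}}$.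

Put $\Psi^{1,2,3}=(\Phi^{3,2,1})^{-1}$; we must show $\Psi=\Phi$. Relabeling \eqref{eq:H2} by $1\leftrightarrow3$ gives
\[
e_{12,3}=(\Phi^{3,2,1})^{-1}e_{23}\,\Phi^{2,3,1}\,e_{13}\,(\Phi^{2,1,3})^{-1}=\Psi^{1,2,3}\,e_{23}\,(\Psi^{1,3,2})^{-1}\,e_{13}\,\Psi^{3,1,2},
\]
so $\Psi$ satisfies \eqref{eq:H1}, just as $\Phi$ does. Suppose $\Psi\ne\Phi$ and let $\delta\ne0$ be the lowest-degree part of $\log\Psi-\log\Phi$. Compare \eqref{eq:H1} for $\Psi$ and for $\Phi$ in the degree of $\delta$. A BCH bracket involving the difference has higher degree, so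
\[
\delta^{1,2,3}-\delta^{1,3,2}+\delta^{3,1,2}=0 .
\]
Also $\log\Psi^{1,2,3}-\log\Phi^{1,2,3}=-\log\Phi^{3,2,1}-\log\Phi^{1,2,3}$ is invariant under $1\leftrightarrow3$, so $\delta^{a,b,c}=\delta^{c,b,a}$ for $\{a,b,c\}=\{1,2,3\}$. This element depends only on its middle label; call it $\delta_b$. The relation becomes $\delta_2-\delta_3+\delta_1=0$, and relabeling by $2\leftrightarrow3$ gives $\delta_3-\delta_2+\delta_1=0$. Adding, $2\delta_1=0$, so $\delta_1=0$ and, by relabeling, $\delta=0$, a contradiction.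
\end{proof}

For $\mu\in A$ let $\mathrm{Br}_\mu$ be the set of $B\in E_{\{0,1,2\}}$ satisfying \eqref{eq:T} and \eqref{eq:R}.

\begin{theorem}\label{thm:fiber}
Let $\mu\in A$ be a non-zero-divisor. Then $\Phi\mapsto\Phi^{0,1,2}e_{12}(\Phi^{0,2,1})^{-1}e_{12}^{-1}$ is a bijection $\mathrm{Ass}_\mu\to\mathrm{Br}_\mu$, with inverse $B\mapsto\Phi$ given by \eqref{eq:star}.
\end{theorem}

\begin{proof}
Let $B\in\mathrm{Br}_\mu$ and define $\Phi$ by \eqref{eq:star}. Proposition~\ref{prop:T} gives \eqref{eq:AS}, Proposition~\ref{prop:hex} gives \eqref{eq:H1} and then \eqref{eq:H2} follows; Proposition~\ref{prop:pent} gives \eqref{eq:P}. So $\Phi\in\mathrm{Ass}_\mu$, and by \eqref{eq:H1B} its image under the map in the theorem is $B$.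

Now let $\Phi\in\mathrm{Ass}_\mu$ and $B=\Phi^{0,1,2}e_{12}(\Phi^{0,2,1})^{-1}e_{12}^{-1}$. By Lemma~\ref{lem:ass}, $\Phi\in E_{\{1,2,3\}}$ and \eqref{eq:AS} holds; so $B\in E_{\{0,1,2\}}$. By \eqref{eq:H1}, $B$ and $\Phi$ satisfy \eqref{eq:star}, so $\Phi$ is determined by $B$ and the map is injective. Propositions~\ref{prop:T} and~\ref{prop:pent} give \eqref{eq:T} and \eqref{eq:R}, so $B\in\mathrm{Br}_\mu$.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:main}}]
By Lemma~\ref{lem:two}, for $\mu\in A^\times$ the pair $(\mu,B)$ is a braidor if and only if $B\in\mathrm{Br}_\mu$. Units are non-zero-divisors, so Theorem~\ref{thm:fiber} applies to every $\mu\in A^\times$, and taking the union over these $\mu$ gives the claim. Formula \eqref{eq:inverse} is \eqref{eq:star} solved for $\Phi^{2,0,1}$.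
\end{proof}

\begin{remark}\label{rem:T}
Under the degree condition, \eqref{eq:T} is in fact a consequence of \eqref{eq:R}: \emph{if $\mu$ is a non-zero-divisor and $B\in E_{\{0,1,2\}}$ satisfies \eqref{eq:R}, then it satisfies \eqref{eq:T}.} To see this, define $\Phi$ by \eqref{eq:star}; then \eqref{eq:H1} holds by Proposition~\ref{prop:hex}. Let $S_3$ permute the labels $1,2,3$, and in $\exp\widehat{\mathfrak t}_{\{1,2,3\}}\rtimes S_3$ put $\Phi=\Phi^{1,2,3}$, $z=z_{123}$, $\sigma=e_{12}(1\,2)$, $\sigma'=\operatorname{Ad}(\Phi)(e_{23}(2\,3))$ and $R=e_{12,3}\,(2\,3)(1\,2)$. Moving permutations to the right in $\sigma'\sigma\Phi$ shows that \eqref{eq:H1} says $\sigma'\sigma\Phi=R$. Since $R\,e_{23}(2\,3)\,R^{-1}=\operatorname{Ad}(e_{12,3})\sigma=\sigma$, it follows that $(\sigma'\sigma)\sigma'(\sigma'\sigma)^{-1}=\sigma$, i.e.\ $\sigma'\sigma\sigma'=\sigma\sigma'\sigma=:\Delta$. As $(2\,3)(1\,2)(1\,3)=(1\,2)$, we have $R\,(1\,3)=e_{12,3}(1\,2)=z\sigma^{-1}$. Since $z$ is central, $\Phi\,(1\,3)=(\sigma'\sigma)^{-1}z\sigma^{-1}=z\Delta^{-1}$.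 Squaring gives
\[
\Phi^{1,2,3}\,\Phi^{3,2,1}=z^2\Delta^{-2}.
\]
The right side commutes with $\sigma$, because $\Delta\sigma=\sigma'\Delta$ and $\Delta\sigma'=\sigma\Delta$; so it commutes with $\sigma^2=e^{\mu t_{12}}$. The left side lies in $E_{\{1,2,3\}}$. By Lemmas~\ref{lem:nzd} and~\ref{lem:cent} its logarithm has degree one, so it is $1$. This is \eqref{eq:AS}, and \eqref{eq:T} follows by Proposition~\ref{prop:T}.
\end{remark}

\section{Without the degree condition: proof of Theorem~\ref{thm:strong}}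

If $B$ may have a degree-one part, new solutions arise from old ones by conjugating the homomorphisms $B_{1,n}\to G_n$. A conjugation is useful if it fixes the image of $\tau$ and preserves the shape \eqref{eq:assign}, with one new $B$ for all $i$ and $n$. Consider
\[
\varepsilon_i=\sum_{0\le j<i}t_{ji}\qquad(1\le i\le n).
\]
By Lemma~\ref{lem:cable}(b), $\varepsilon_i$ commutes with $\mathfrak t_{\{0,\dots,i-1\}}$, so the $\varepsilon_i$ commute with each other, and $\varepsilon_1=t_{01}$. We conjugate by the exponential of a combination of the $\varepsilon_i$ whose coefficients are linear in $i$.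

For $\alpha\in A$ put
\[
B_{(\alpha)}=e^{\alpha t_{01}}\,B\,e_{12}\,e^{-\alpha t_{02}}\,e_{12}^{-1}.
\]
Then $(B_{(\alpha)})_{(\alpha')}=B_{(\alpha+\alpha')}$, and the degree-one part of $\log B_{(\alpha)}$ is that of $\log B$ plus $\alpha(t_{01}-t_{02})$.

\begin{lemma}\label{lem:twist}
Let $\mu,\alpha\in A$. If $B$ satisfies condition \textup{(2)} of Theorem~\textup{\ref{thm:strong}}, so does $B_{(\alpha)}$.
\end{lemma}

\begin{proof}
Let $\rho_n:B_{1,n}\to G_n$ be the homomorphism given by $B$, and let $\rho_n'=\operatorname{Ad}(F_n)\rho_n$ with $F_n=\exp\bigl(-\alpha\sum_{i=1}^n i\,\varepsilon_i\bigr)$. All $\varepsilon_i$ commute with $t_{01}=\varepsilon_1$, so $\rho_n'(\tau)=e^{\mu t_{01}}$.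

Consider $\rho_n(\sigma_i)=B^{\{0,\dots,i-1\},i,i+1}e_{i,i+1}(i\ i{+}1)$. If $j>i+1$, then $\varepsilon_j$ commutes with $\mathfrak t_{\{0,\dots,i+1\}}$ and is fixed by $(i\ i{+}1)$, so it commutes with $\rho_n(\sigma_i)$. If $j<i$, then $\varepsilon_j\in\mathfrak t_{\{0,\dots,i-1\}}$ commutes with $B^{\{0,\dots,i-1\},i,i+1}$ by Lemma~\ref{lem:cable}(b) and with $t_{i,i+1}$, and it is fixed by $(i\ i{+}1)$; so again it commutes with $\rho_n(\sigma_i)$. For the two remaining terms write
\[
i\,\varepsilon_i+(i+1)\,\varepsilon_{i+1}=(i+1)(\varepsilon_i+\varepsilon_{i+1})-\varepsilon_i .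
\]
Here $\varepsilon_i+\varepsilon_{i+1}$ is the image of the central element $t_{01}+t_{02}+t_{12}$ under the cabling $0,1,2\mapsto\{0,\dots,i-1\},i,i+1$ and is fixed by $(i\ i{+}1)$, so it also commutes with $\rho_n(\sigma_i)$. Since the $\varepsilon_j$ commute with each other, only the term $-\varepsilon_i$ matters, and
\[
\rho_n'(\sigma_i)=e^{\alpha\varepsilon_i}\,\rho_n(\sigma_i)\,e^{-\alpha\varepsilon_i}=B_{(\alpha)}^{\{0,\dots,i-1\},i,i+1}\,e_{i,i+1}\,(i\ i{+}1),
\]
because $\varepsilon_i$ is the cabling of $t_{01}$, and $(i\ i{+}1)$ carries it to $\sum_{j<i}t_{j,i+1}$, the cabling of $t_{02}$. So $\rho_n'$ is the homomorphism required for $B_{(\alpha)}$.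
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:strong}}]
Let $\mu$ be a non-zero-divisor. By Lemma~\ref{lem:two}, (1) and (2) are both equivalent to \eqref{eq:T} and \eqref{eq:R} together.

\emph{\textup{(3)} implies \textup{(2)}.} Let $B_0=\Phi^{0,1,2}e_{12}(\Phi^{0,2,1})^{-1}e_{12}^{-1}$. By Theorem~\ref{thm:fiber} and Lemma~\ref{lem:two}, $B_0$ satisfies (2). The element $B$ in (3) is $(B_0)_{(\alpha)}$, so it satisfies (2) by Lemma~\ref{lem:twist}.

\emph{\textup{(2)} implies \textup{(3)}.} Let $pt_{01}+qt_{02}+rt_{12}$ be the degree-one part of $\log B$. By \eqref{eq:T}, $Y=S_1TS_1=B^{0,1,2}e_{12}\,e^{\mu t_{02}}\,B^{0,2,1}e_{12}$ commutes with $e^{\mu t_{01}}$. By Lemmas~\ref{lem:nzd} and~\ref{lem:cent} the coefficients of $t_{02}$ and $t_{12}$ in the degree-one part of $\log Y$ agree: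
\[
p+q+\mu=2r+\mu .
\]
Next compare the coefficients of $t_{13}$ in degree one of \eqref{eq:Rfull}. On the left, $B^{02,1,3}$ contributes $r$ and $e_{13}$ contributes $\mu/2$. On the right, $B^{01,2,3}$ contributes $q$, $B^{0,1,3}$ contributes $r$, $e_{13}$ contributes $\mu/2$ and $B^{03,1,2}$ contributes $p$. So $p+q=0$, and then $2r=0$, $r=0$. The degree-one part of $\log B$ is $p(t_{01}-t_{02})$. Hence $B_{(-p)}$ lies in $E_{\{0,1,2\}}$. It satisfies (2) by Lemma~\ref{lem:twist}, so it lies in $\mathrm{Br}_\mu$. By Theorem~\ref{thm:fiber}, $B_{(-p)}=\Phi^{0,1,2}e_{12}(\Phi^{0,2,1})^{-1}e_{12}^{-1}$ with $\Phi\in\mathrm{Ass}_\mu$. Since $B=(B_{(-p)})_{(p)}$, (3) holds with $\alpha=p$.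

\emph{Uniqueness.} Let $B$ be as in (3). By Lemma~\ref{lem:ass}, $\Phi\in E_{\{1,2,3\}}$, so the degree-one part of $\log B$ is $\alpha(t_{01}-t_{02})$. This determines $\alpha$ and shows that $B\in E_{\{0,1,2\}}$ if and only if $\alpha=0$. Then $\Phi$ is determined by $B_{(-\alpha)}$, by the injectivity in Theorem~\ref{thm:fiber}.
\end{proof}

\begin{remark}
The hypothesis on $\mu$ cannot be dropped in Theorem~\ref{thm:strong}. Let $A=\mathbb Q[\epsilon]/(\epsilon^2)$, let $\mu$ be $0$ or $\epsilon$, and let $B=e^{\epsilon t_{12}}$. All exponents in $T,S_1,S_2$ are divisible by $\epsilon$, so all brackets among them vanish and exponents simply add. Thus \eqref{eq:T} holds, and so does \eqref{eq:Rfull}: on both sides the exponent is $(\epsilon+\frac{\mu}{2})(t_{12}+t_{13}+t_{23})$. By Lemma~\ref{lem:two}, (1) and (2) hold. But (3) fails, since by Lemma~\ref{lem:ass}, valid for all $\mu$, the degree-one part of $\log B$ would have to be $\alpha(t_{01}-t_{02})$.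
\end{remark}

\begin{thebibliography}{9}
\bibitem{handout} ``Abstract. Studying Braids In An Annulus Rather Than Braids In A Disk Yields A Theory Of Braidors, The Analogue Of Drinfeld Associators. A Priori, Braidors Appea\,\dots'', \texttt{http://www.math.toronto.edu/tens/notebook/talks/}\allowbreak\texttt{2016/11/Geneva/braidors.pdf}.
\end{thebibliography}

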